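
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{L-cut Conjecture}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{Translation surfaces without parallel L-cuts}


\begin{abstract}
An L-cut on a translation surface of genus $g>1$ is a vertical segment followed by a horizontal one, with both ends of the resulting curve at singular points. Two distinct L-cuts with the same initial point and the same terminal point are parallel if together they form a null-homologous loop. It has been conjectured that every translation surface of genus $g>1$ carries a pair of parallel L-cuts. We disprove this with explicit surfaces of genus~$3$, which are eightfold branched covers of tori. There are uncountably many such surfaces up to the obvious equivalence, and counterexamples exist in every odd genus $g\ge 3$. On the other hand, in every component of every stratum of genus $g>1$, almost every surface does carry a parallel pair.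
\end{abstract}

\section{The question and the answer}

\subsection{L-cuts}

Let $M$ be a compact connected surface with a finite set $\Sigma=M_{\mathrm{sing}}\subset M$ and an atlas of charts from $M\setminus\Sigma$ to open subsets of the plane whose transition functions are translations. Assume that the area is finite and that each point of $\Sigma$ is a conical singularity with cone angle $2k\pi$ for some $k\in\{2,3,\dots\}$. Then $M$ is a \emph{translation surface}. The directions up, down, left and right make sense on $M\setminus\Sigma$, and a point of cone angle $2k\pi$ emits exactly $k$ \emph{prongs} (germs of straight rays) in each direction. Every path has a \emph{displacement} $(X,Y)\in\mathbb R^2$, obtained by integrating the two coordinate differentials. Displacement is additive, and it vanishes on null-homologous loops.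

An \emph{L-cut} on $M$ is an oriented curve $K$ that traces a finite vertical segment followed by a finite horizontal segment. Either segment may have length $0$, the vertical leg may go up or down, and the horizontal leg may go left or right. If $M$ has genus $g>1$, both ends of $K$ are required to be singular points, and the two ends may coincide. An L-cut may intersect itself and may pass through further singular points. If its displacement is $(X,Y)$, its legs have lengths $|Y|$ and $|X|$.

Two L-cuts $K,K'$ are \emph{parallel} if they are distinct, begin at the same point, end at the same point, and the loop $K'K^{-1}$ is null-homologous in $M$. Such a pair is a place where $M$ may come apart. Suppose for instance that $K\cup K'$ is a simple closed curve. Being null-homologous, it separates $M$ into two pieces, one lying to the left of $K$ and to the right of $K'$, the other to the right of $K$ and to the left of $K'$. Since $K$ and $K'$ have the same displacement, they develop to translates of the same curve in the plane, so each piece can be closed up by gluing its copy of $K$ to its copy of $K'$ by a translation.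

On a flat torus, where there are no singular points and the ends are unrestricted, there are no parallel pairs: an L-cut is determined by its initial point and its displacement, and parallel L-cuts have equal displacements. In higher genus the singular points change this. At a cone point of angle $2k\pi$ there are $k\ge2$ prongs pointing up, so several L-cuts with the same displacement can leave the same point. They may meet again at a common endpoint, and there are infinitely many displacements to try.

\begin{conjecture}[\cite{lcut}]
For any translation surface $M$ of genus $g>1$ there exists a pair of parallel L-cuts.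
\end{conjecture}

Theorem~\ref{thm:generic} below says that almost every translation surface of genus $g>1$ satisfies the conjecture, so one is inclined to believe it. Nevertheless, it is false.

\subsection{The surfaces}

Let $G\subset GL_2(\mathbb Z)$ be the symmetry group of the square, the dihedral group of order $8$ generated by the reflections
\[
x(u,v)=(v,u),\qquad y(u,v)=(u,-v).
\]
We shall use three further elements:
\[
\bar x=yxy:(u,v)\mapsto(-v,-u),\qquad \kappa=xy=y\bar x:(u,v)\mapsto(-v,u),\qquad z=\kappa^2=-I .
\]
Thus $x^2=y^2=\bar x^2=1$ and $z$ is central.

For linearly independent $\lambda_a,\lambda_b\in\mathbb R^2$, let $M(\lambda_a,\lambda_b)$ be the surface obtained from eight copies $P_g$ $(g\in G)$ of the parallelogram $\{s\lambda_a+t\lambda_b:0\le s,t\le1\}$ by gluing, with translations,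
\begin{itemize}
\item side $s=1$ of $P_g$ to side $s=0$ of $P_{gy}$,
\item side $t=1$ of $P_g$ to side $t=0$ of $P_{gx}$.
\end{itemize}
Put $\Lambda=\mathbb Z\lambda_a+\mathbb Z\lambda_b$. Laying all the $P_g$ on top of one another makes $M(\lambda_a,\lambda_b)$ a covering of the torus $\mathbb R^2/\Lambda$ of degree $8$, branched at most over $0$. Going once around $0$ moves $P_g$ to $P_{gz}$, because the commutator $xyxy$ equals $z$ (this is verified in Section~\ref{sec:geometry}). With an abelian group in place of $G$ there would be no branching at all. The group $G$ is chosen because its commutator $z$ acts on the plane as $-I$, and because its generators are involutions.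

The vectors $\lambda_a,\lambda_b$ must be chosen with care. A basis $(\lambda_a,\lambda_b)$ of a lattice $\Lambda$ is \emph{positive} if
\[
\lambda_a=(-\ell_b,h_a),\qquad \lambda_b=(\ell_a,h_b)\qquad\text{with }\ell_a,\ell_b,h_a,h_b>0 .
\]
An \emph{even chain} is a sequence $(\lambda_a^n,\lambda_b^n)_{n\in\mathbb Z}$ of positive bases of one lattice $\Lambda$ in which each step $n\to n+1$ is of type
\[
\text{(I)}\quad(\lambda_a,\lambda_b)\mapsto(\lambda_a,\lambda_b+2\lambda_a)
\qquad\text{or}\qquad
\text{(II)}\quad(\lambda_a,\lambda_b)\mapsto(\lambda_a+2\lambda_b,\lambda_b).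
\]
In coordinates,
\begin{equation}\label{eq:steps}
\text{(I)}\ \ \ell_a\mapsto\ell_a-2\ell_b,\ \ h_b\mapsto h_b+2h_a;\qquad
\text{(II)}\ \ \ell_b\mapsto\ell_b-2\ell_a,\ \ h_a\mapsto h_a+2h_b,
\end{equation}
with the other two numbers unchanged. So an even chain is a two-sided infinite run of a subtractive Euclidean algorithm in which everything is subtracted in pairs.

\begin{example}\label{ex:explicit}
Let $\lambda_a^0=(-1,1)$ and $\lambda_b^0=(1+\sqrt2,\sqrt2-1)$. Step I gives $\lambda_b^1=(\sqrt2-1,\sqrt2+1)$, and then step II gives $\lambda_a^2=(2\sqrt2-3,\,3+2\sqrt2)$. Hence $(\lambda_a^2,\lambda_b^2)=(A\lambda_a^0,A\lambda_b^0)$ with $A=\operatorname{diag}(3-2\sqrt2,\,3+2\sqrt2)$. The continuation $(\lambda_a^{n+2},\lambda_b^{n+2})=(A\lambda_a^n,A\lambda_b^n)$, $n\in\mathbb Z$, is an even chain in which the types I and II alternate.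
\end{example}

\subsection{Results}

\begin{theorem}\label{thm:main}
If $(\lambda_a^n,\lambda_b^n)_{n\in\mathbb Z}$ is an even chain, then $M=M(\lambda_a^0,\lambda_b^0)$ is a translation surface of genus $3$ with four singular points of cone angle $4\pi$, and it has no pair of parallel L-cuts. Hence the L-cut Conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:more}
\textup{(a)} The surfaces of Theorem~\ref{thm:main} form uncountably many classes modulo translation isomorphism and positive diagonal matrices. \textup{(b)} Counterexamples to the L-cut Conjecture exist in every odd genus $\ge3$.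
\end{theorem}

\begin{theorem}\label{thm:generic}
In every connected component of every stratum of translation surfaces of genus $>1$, the set of surfaces possessing a pair of parallel L-cuts contains a dense open subset of full Masur--Veech measure.
\end{theorem}

Theorems~\ref{thm:main} and~\ref{thm:more} are proved from first principles. Theorem~\ref{thm:generic} rests on published theorems quoted in Section~\ref{sec:generic}. In Theorem~\ref{thm:generic}, a dense open set of full measure cannot in general be replaced by the set of all surfaces: by Theorems~\ref{thm:main} and~\ref{thm:more}, there are uncountably many exceptions in the stratum of genus-$3$ surfaces with four cone points of angle $4\pi$. The results here do not decide whether there are counterexamples in genus $2$ or in any other even genus.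

\subsection{The idea, and a case by hand}\label{sec:idea}

On the surface $M$ of Theorem~\ref{thm:main} the candidates for parallel pairs are easy to list. An L-cut on $M$ turns out to be determined by its initial prong and its displacement. Each singular point has just two up-prongs, and they are exchanged by an automorphism $T_z$ that fixes all singular points; the same holds for down-prongs. So for every L-cut $K$ of positive length, the L-cut $T_zK$ is different from $K$ and has the same start, end and displacement. The pairs $(K,T_zK)$ are the only candidates, there are infinitely many of them, and all of them pass every test except possibly the last. We must show that $K$ and $T_zK$ are \emph{never} homologous.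

To detect this, we build homomorphisms $e:H_1(M,\Sigma;\mathbb Z)\to\mathbb R^2$ with $e(T_z\gamma)=-e(\gamma)$. If $K$ and $T_zK$ are homologous, then $e(K)=0$. On the edges of the tiling, $e$ takes the values $g\alpha$ and $g\beta$, $g\in G$, where $\alpha=(2,2)$ and $\beta=(1,0)$.

Here is the smallest case, on the surface of Example~\ref{ex:explicit}. Let $K$ go up by $2$ from corner $0$ of the tile $P_1$ ($1\in G$ the identity), and then left by $2$. Its displacement is $2\lambda_a^0$. From the point of $K$ at height $1$ go left by $1$: inside $P_1$ we arrive at the corner $\lambda_a^0$, a singular point. This detour cuts $K$ into two pieces. The first, up $1$ and left $1$, can be pushed to the side $\alpha_1$ of $P_1$ running from $0$ to $\lambda_a^0$. The second, right $1$, up $1$, left $2$, can be pushed to the corresponding side $\alpha_y$ of the next tile $P_y$. Hence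
\[
e(K)=\alpha+y\alpha=(2,2)+(2,-2)=(4,0)\ne0 ,
\]
and $K$ and $T_zK$ are not homologous.

In general $e(K)$ is the endpoint of a walk in the plane with steps $g\alpha$ and $g\beta$, governed by a word in two letters $a,b$ that records how $K$ moves through the tiling. The difficulty is to show that the walk does not return to the origin. It can do so for some words: the word $(ab)^4$ gives a closed walk, and on other surfaces of the form $M(\lambda_a,\lambda_b)$ this word does occur and produces a parallel pair (Remark~\ref{rem:bad}). The even chain is what excludes such words. The same surface $M$ is tiled by the parallelograms of \emph{every} level $n$ of the chain. For a given $K$ we choose a level whose tiles are wide and flat compared with $K$. The word of $K$ is then essentially a prefix of one infinite word $W$, and the higher levels exhibit $W$ as the result of infinitely many substitutions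
\[
(a,b)\mapsto(a,aab),\qquad (a,b)\mapsto(abb,b).
\]
The reflections attached to the letters fold the walk of each new block back into the first quadrant, where it is trapped away from the origin.

\section{The geometry of \texorpdfstring{$M(\lambda_a,\lambda_b)$}{M}}\label{sec:geometry}

In this section $(\lambda_a,\lambda_b)$ is a positive basis of a lattice $\Lambda$, and $M=M(\lambda_a,\lambda_b)$.

\subsection{Edges, prongs and turning rules}

Let $\alpha_g$ be the side $t=0$ of $P_g$, oriented from corner $0$ to corner $\lambda_a$, and let $\beta_g$ be the side $s=0$, oriented from $0$ to $\lambda_b$. By the gluing rule and $x^2=y^2=1$, side $s=1$ of $P_g$ is $\beta_{gy}$ and side $t=1$ of $P_g$ is $\alpha_{gx}$. Since $\lambda_a$ points up and to the left and $\lambda_b$ points up and to the right, each of the four axis directions occurs in exactly one corner sector of $P_g$: up at $0$, right at $\lambda_a$, left at $\lambda_b$, and down at $\lambda_a+\lambda_b$ (Figure~\ref{fig:tile}).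

Let $U_g$ be the up-prong at corner $0$ of $P_g$. Let $R_g$ be the right-prong at corner $\lambda_a$ of $P_{gy}$, so that the right-prong in $P_g$ itself is $R_{gy}$. The following rules describe what one meets when turning counterclockwise (ccw) around a vertex.

\begin{itemize}
\item[(R1)] \emph{Turning ccw from $R_g$, one meets $\beta_g$, then $U_g$, then $\alpha_g$, all at their starting points.} Starting in $P_{gy}$ at corner $\lambda_a$, one crosses its side $s=1$, which is $\beta_g$, and enters $P_g$ at corner $0$. Its sector runs from $\beta_g$ through $U_g$ to $\alpha_g$.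
\item[(R2)] \emph{At the end of $\alpha_g$, turning ccw from $\alpha_g$, the first right-prong met is $R_{gy}$.} The end of $\alpha_g$ is corner $\lambda_a$ of $P_g$. Turning ccw from the direction $-\lambda_a$ leads into $P_g$, where the right-prong is $R_{gy}$.
\item[(R3)] \emph{At the end of $\beta_g$, turning ccw from $\beta_g$, the first right-prong met is $R_{g\bar x}$.} The edge $\beta_g$ is side $s=1$ of $P_{gy}$ and ends at the corner $\lambda_a+\lambda_b$ of $P_{gy}$. Turning ccw from direction $-\lambda_b$ one sweeps this corner of $P_{gy}$, which contains the down direction, crosses side $t=1$ of $P_{gy}$, and enters $P_{gyx}$ at its corner $\lambda_a$. The right-prong there is $R_{gyxy}=R_{g\bar x}$.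
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\draw[thick] (0,0)--(-1.5,1.5)--(1,2.5)--(2.5,1)--cycle;
\fill (0,0) circle (1.3pt) (-1.5,1.5) circle (1.3pt) (1,2.5) circle (1.3pt) (2.5,1) circle (1.3pt);
\node[below] at (0,0) {$0$};
\node[left] at (-1.5,1.5) {$\lambda_a$};
\node[right] at (2.5,1) {$\lambda_b$};
\node[above] at (1,2.5) {$\lambda_a+\lambda_b$};
\draw[->] (0,0)--(0,0.6); \node[right] at (-0.02,0.6) {$U_g$};
\draw[->] (-1.5,1.5)--(-0.9,1.5); \node[right] at (-0.95,1.5) {$R_{gy}$};
\draw[->] (2.5,1)--(1.9,1);
\draw[->] (1,2.5)--(1,1.9);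
\node at (0.75,1.2) {$P_g$};
\node[below left] at (-0.6,0.8) {$\alpha_g$};
\node[below right] at (1.2,0.55) {$\beta_g$};
\node[above left] at (-0.2,1.95) {$\beta_{gy}$};
\node[above right] at (1.7,1.75) {$\alpha_{gx}$};
\node at (-1.7,0.3) {$P_{gx}$};
\node at (2.2,0.05) {$P_{gy}$};
\node at (-1.2,2.5) {$P_{gy}$};
\node at (2.9,2.2) {$P_{gx}$};
\end{tikzpicture}
\caption{The tile $P_g$ for a positive basis, with the names of its four sides, the tiles beyond them, and the one axis direction contained in each corner. The up-prong at the bottom corner is $U_g$ and the right-prong at the left corner is $R_{gy}$.}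
\label{fig:tile}
\end{figure}

\subsection{Vertices and genus}

Turn ccw from $U_g$ by $2\pi$. One crosses $\alpha_g$, which is side $t=1$ of $P_{gx}$, and enters $P_{gx}$ at corner $\lambda_b$. Then one crosses $\beta_{gx}$, which is side $s=1$ of $P_{gxy}$, and enters $P_{gxy}$ at corner $\lambda_a+\lambda_b$. Then one crosses side $t=1$ of $P_{gxy}$ and enters $P_{gxyx}$ at corner $\lambda_a$. Finally one crosses side $s=1$ of $P_{gxyx}$ and enters $P_{gxyxy}=P_{gz}$ at corner $0$, where the up-prong is $U_{gz}$. Since $z\neq1=z^2$, each vertex has exactly two up-prongs $U_g,U_{gz}$ and cone angle $4\pi$. There are therefore $4$ vertices, $16$ edges and $8$ faces, so the Euler characteristic is $-4$. The surface is connected because $x,y$ generate $G$. So $M$ is a translation surface of genus $3$, and $\Sigma$ is the set of its four vertices, all of cone angle $4\pi$.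

\subsection{Symmetries}

The gluing rule multiplies indices on the right. Hence for each $h\in G$ the translations $P_g\to P_{hg}$ fit together to an automorphism $T_h$ of the translation surface $M$, and
\[
T_h\alpha_g=\alpha_{hg},\qquad T_h\beta_g=\beta_{hg},\qquad T_hU_g=U_{hg}.
\]
Since $zg=gz$, the automorphism $T_z$ fixes every vertex and exchanges its two up-prongs.

Let $\iota$ rotate each $P_g$ by $\pi$ about its center. It carries the glued sides ($s=1$ of $P_g$, $s=0$ of $P_{gy}$) to ($s=0$ of $P_g$, $s=1$ of $P_{gy}$), which are glued because $y^2=1$; the same holds for $t$ because $x^2=1$. So $\iota$ is a well-defined homeomorphism of $M$ with derivative $-I$. It maps L-cuts to L-cuts and parallel pairs to parallel pairs, and it negates displacements.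

\subsection{L-cuts over a generic lattice}

Let $\pi:M\to\mathbb R^2/\Lambda$ be the map that sends each $P_g$ to the torus in the obvious way. It is a translation covering branched only over $0$, with $\pi^{-1}(0)=\Sigma$. In particular the displacement of a path joining two singular points lies in $\Lambda$. We write $(X(\mu),Y(\mu))$ for the coordinates of $\mu\in\Lambda$, and call $\Lambda$ \emph{generic} if no nonzero $\mu\in\Lambda$ has $X(\mu)=0$ or $Y(\mu)=0$. Then distinct elements of $\Lambda$ have distinct $X$ and distinct $Y$.

\begin{lemma}\label{lem:generic}
Let $\Lambda$ be generic. A nonconstant L-cut on $M$ with displacement $(X,Y)$ has $X\ne0\ne Y$, meets $\Sigma$ only at its ends, and is determined by its initial prong and $(X,Y)$. Conversely, for every nonzero $\lambda\in\Lambda$ and every up-prong \textup{(}if $Y(\lambda)>0$\textup{)} or down-prong \textup{(}if $Y(\lambda)<0$\textup{)} there is an L-cut with this initial prong and displacement $\lambda$.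
\end{lemma}

\begin{proof}
A vertical or horizontal segment of positive length joining singular points would have displacement a nonzero element of $\Lambda$ with $X=0$ or $Y=0$. So there is none. Hence neither leg of a nonconstant L-cut has length $0$, its vertical leg meets $\Sigma$ only at the start, and its horizontal leg only at the end. As its corner is a regular point, the L-cut is determined by its initial prong and $(X,Y)$.

Conversely, follow the given prong vertically for length $|Y(\lambda)|$; no singular point is met. Then move horizontally by $X(\lambda)$. A singular point met on the way has displacement in $\Lambda$ from the start, with second coordinate $Y(\lambda)$, so this displacement is $\lambda$. Thus no singular point is met before the end. The end lies over $\lambda\equiv0$, so it is in $\Sigma$.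
\end{proof}

\begin{proposition}\label{prop:reduction}
Let $\Lambda$ be generic. If $M$ has a pair of parallel L-cuts, then it has an L-cut $K$ with displacement $(X,Y)$, $X\ne0$, $Y>0$, such that $[T_zK]=[K]$ in $H_1(M,\Sigma;\mathbb Z)$.
\end{proposition}

\begin{proof}
Let $(K,K')$ be parallel. The loop $K'K^{-1}$ is null-homologous, so $K$ and $K'$ have the same displacement $(X,Y)$. If it were $0$, both would be constant at the same point and $K=K'$. So $X\ne0\ne Y$ by Lemma~\ref{lem:generic}. Applying $\iota$ if necessary, we may assume $Y>0$. By Lemma~\ref{lem:generic}, $K$ and $K'$ start on different up-prongs of the same vertex. These are exchanged by $T_z$, so $K'$ and $T_zK$ have the same initial prong and the same displacement; hence $K'=T_zK$. Finally, $[K']-[K]$ is the image of the class of the loop $K'K^{-1}$, which is $0$.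
\end{proof}

\subsection{The homomorphism \texorpdfstring{$e$}{e}}

We now look for a linear functional on $H_1(M,\Sigma)$ that transforms by $-1$ under $T_z$. The natural way is to ask for a map to $\mathbb R^2$ that is equivariant for all of $G$, since $z$ acts on $\mathbb R^2$ as $-I$. Such a map is determined by its values on $\alpha_1$ and $\beta_1$. Put
\[
\alpha=(2,2),\qquad\beta=(1,0),\qquad\text{so that}\quad x\alpha=\alpha,\quad y\beta=\beta,
\]
and define an $\mathbb R^2$-valued cellular $1$-cochain by $e(\alpha_g)=g\alpha$, $e(\beta_g)=g\beta$. (We take $\alpha$ longer than $\beta$ because at the very end there will be an error term of length $|\beta|$ to absorb.) On the boundary $\partial P_g=\alpha_g+\beta_{gy}-\alpha_{gx}-\beta_g$ it takes the value $g(\alpha+y\beta-x\alpha-\beta)=0$. Since $\Sigma$ is the set of vertices, $H_1(M,\Sigma;\mathbb Z)$ is the group of cellular $1$-chains modulo boundaries of $2$-cells. So $e$ defines a homomorphism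
\begin{equation}\label{eq:equiv}
e:H_1(M,\Sigma;\mathbb Z)\to\mathbb R^2,\qquad e(T_h\gamma)=h\,e(\gamma)\quad(h\in G).
\end{equation}
If $[T_zK]=[K]$, then $0=e(T_zK)-e(K)=-2e(K)$. \emph{So to exclude a pair $(K,T_zK)$ it is enough to show $e(K)\ne0$.}

\section{Reading an L-cut as a word}\label{sec:coding}

In this section $(\lambda_a,\lambda_b)$ is a positive basis of a \emph{generic} lattice $\Lambda$, and $M=M(\lambda_a,\lambda_b)$. We express the homology class of an L-cut through the edges of the tiling. The method is the one of Section~\ref{sec:idea}: horizontal detours to nearby singular points cut the L-cut into pieces, and each piece is pushed to an edge across a polygon that contains no other lattice points.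

\subsection{Pushing paths across empty polygons}

\begin{lemma}\label{lem:lifting}
Let $Q\subset\mathbb R^2$ be a compact convex polygon with nonempty interior such that $Q\cap\Lambda=\{p,q\}$, where $p\ne q$ are vertices of $Q$. Let $\gamma$ be a path in $Q$ from $p$ to $q$ that meets $\{p,q\}$ only at its ends. Let $C$ be a path in $M$ between points of $\Sigma$ with $\pi\circ C=\gamma\bmod\Lambda$. Then there is a continuous map $\Phi:Q\to M$, a local translation off $\{p,q\}$, with $\Phi\circ\gamma=C$. In particular $C$ is homotopic rel endpoints to the straight path $\Phi([p,q])$, and $\Phi$ maps the corner sector of $Q$ at $p$ \textup{(}at $q$\textup{)} isometrically to a sector at the start \textup{(}end\textup{)} of $C$ containing the initial \textup{(}final\textup{)} germ of $C$.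
\end{lemma}

\begin{proof}
Removing extreme points from a convex set leaves a convex set, so $Q^\circ=Q\setminus\{p,q\}$ is simply connected. It is disjoint from $\Lambda$, so the map $Q^\circ\to(\mathbb R^2/\Lambda)\setminus\{0\}$ lifts through the unbranched covering $M\setminus\Sigma\to(\mathbb R^2/\Lambda)\setminus\{0\}$. Choose the lift $\Phi$ so that $\Phi\circ\gamma$ agrees with $C$ at one interior parameter. By uniqueness of path lifting, $\Phi\circ\gamma=C$ at all interior parameters.

The preimage in $M$ of a small punctured disc about $0$ is a disjoint union of punctured neighborhoods of the points of $\Sigma$. The intersection of $Q^\circ$ with a small disc about $p$ is convex, so $\Phi$ maps it into one of these neighborhoods, namely the one containing $C$ near its start. So $\Phi$ extends continuously by sending $p$ to the start of $C$, and the corner sector at $p$ maps to a sector there. The same applies at $q$. The straight-line homotopy in $Q$ from $\gamma$ to $[p,q]$, composed with $\Phi$, is the asserted homotopy.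
\end{proof}

The polygons we need are supplied by the next lemma. It is the only place where lattice points are counted.

\begin{lemma}\label{lem:signs}
Let $\mu=c_a\lambda_a+c_b\lambda_b\in\Lambda$ be nonzero with $|X(\mu)|<\ell_a+\ell_b$ and $Y(\mu)\ge0$. Then $c_a,c_b\ge0$. Consequently:
\begin{enumerate}
\item[\textup{(a)}] the only $\mu\in\Lambda$ with $-\ell_b\le X(\mu)<\ell_a$ and $0\le Y(\mu)\le h_a$ are $0$ and $\lambda_a$;
\item[\textup{(b)}] the only $\mu\in\Lambda$ with $0\le X(\mu)<\ell_a+\ell_b$ and $0\le Y(\mu)\le h_b$ are $0$ and $\lambda_b$.
\end{enumerate}
\end{lemma}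

\begin{proof}
We have $X(\mu)=-c_a\ell_b+c_b\ell_a$ and $Y(\mu)=c_ah_a+c_bh_b$. If $c_a,c_b$ had strictly opposite signs, then $|X(\mu)|=|c_a|\ell_b+|c_b|\ell_a\ge\ell_a+\ell_b$. If both were $\le0$ and not both zero, then $Y(\mu)<0$. So $c_a,c_b\ge0$.

In (a), let $\mu\neq0$. If $c_a\ge1$, then $Y(\mu)\le h_a$ forces $\mu=\lambda_a$. If $c_a=0$, then $c_b\ge1$ and $X(\mu)\ge\ell_a$, which is excluded. In (b), let $\mu\ne0$. If $c_b\ge1$, then $Y(\mu)\le h_b$ forces $\mu=\lambda_b$. If $c_b=0$, then $c_a\ge1$ and $X(\mu)<0$, which is excluded.
\end{proof}

\subsection{The infinite word}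

Imagine an observer moving up from a singular point who records each singular point that is visible horizontally to the left at distance less than $\ell_a+\ell_b$. In the plane these are the lattice points of the strip
\[
S=\{\mu\in\Lambda:-(\ell_a+\ell_b)<X(\mu)\le0\}.
\]
Distinct elements of $S$ have distinct $Y$, and only finitely many have $Y$ in a given bounded interval. Let $0=\lambda_0,\lambda_1,\lambda_2,\dots$ be the elements of $S$ with $Y\ge0$, in order of increasing $Y$. The width of the strip is chosen so that consecutive records differ only by $\lambda_a$ or $\lambda_b$.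

\begin{lemma}\label{lem:rule}
The sequence $(\lambda_j)$ is infinite. If $-X(\lambda_j)<\ell_a$, then $\lambda_{j+1}=\lambda_j+\lambda_a$. Otherwise $\lambda_{j+1}=\lambda_j+\lambda_b$.
\end{lemma}

\begin{proof}
In the first case put $\nu=\lambda_a$, in the second $\nu=\lambda_b$. In both cases $\lambda_j+\nu\in S$: adding $\lambda_a$ decreases $X$ by $\ell_b$, which keeps it $>-(\ell_a+\ell_b)$ in the first case, and adding $\lambda_b$ increases $X$ by $\ell_a$, which keeps it $\le0$ in the second case. Suppose $\lambda_j+\delta\in S$ with $0<Y(\delta)<Y(\nu)$. Then $\delta$ and $\nu-\delta$ are differences of elements of $S$, so their $X$ is less than $\ell_a+\ell_b$ in absolute value, and their $Y$ is positive. By Lemma~\ref{lem:signs} both are nonzero with nonnegative coefficients. This is impossible, because the coefficients of their sum $\nu$ add up to $1$.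
\end{proof}

Let $W=w_1w_2\cdots$ be the infinite word in which $w_{j+1}=a$ if $\lambda_{j+1}=\lambda_j+\lambda_a$ and $w_{j+1}=b$ if $\lambda_{j+1}=\lambda_j+\lambda_b$. With $\theta=-X(\lambda_j)\in[0,\ell_a+\ell_b)$, the word is produced from $\theta=0$ by the deterministic rule
\begin{equation}\label{eq:rule}
\theta<\ell_a:\ \text{write }a,\ \theta\mapsto\theta+\ell_b;\qquad
\theta\ge\ell_a:\ \text{write }b,\ \theta\mapsto\theta-\ell_a .
\end{equation}

For finite words $w$ in $a,b$ define $\rho(w)\in G$ multiplicatively by $\rho(a)=y$, $\rho(b)=\bar x$, and define $D(w)\in\mathbb R^2$ by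
\[
D(\emptyset)=0,\quad D(a)=\alpha,\quad D(b)=\beta,\quad D(uv)=D(u)+\rho(u)D(v).
\]
So $D(w)$ is the endpoint of a walk whose successive steps are $\alpha$ or $\beta$, moved by the group element accumulated so far. The choice of $\rho$ reflects the turning rules (R2), (R3).

\begin{lemma}\label{lem:reading}
Let $K$ be an L-cut with initial prong $U_1$ and displacement $\lambda=(X,Y)$, $Y>0$.
\begin{enumerate}
\item[\textup{(i)}] If $-(\ell_a+\ell_b)<X<0$, then $\lambda=\lambda_m$ for some $m\ge1$, and in $H_1(M,\Sigma;\mathbb Z)$
\[
[K]=\sum_{j=1}^m[\epsilon_j],\qquad \epsilon_j=\begin{cases}\alpha_{g_j}&\text{if }w_j=a,\\ \beta_{g_j}&\text{if }w_j=b,\end{cases}\qquad g_j=\rho(w_1\cdots w_{j-1}).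
\]
Hence $e(K)=D(w_1\cdots w_m)$.
\item[\textup{(ii)}] If $0<X<\ell_a$ and $Y>h_b$, then $e(K)=D(w)+\rho(w)\beta$ for some nonempty prefix $w$ of $W$.
\end{enumerate}
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.3]
\draw[very thick] (0,0)--(0,3.414)--(-0.586,3.414);
\draw[dashed] (0,1)--(-1,1) (0,2)--(-2,2) (0,3)--(-3,3);
\draw[->] (0,0)--(-0.97,0.97);
\draw[->] (-1,1)--(-1.97,1.97);
\draw[->] (-2,2)--(-2.97,2.97);
\draw[->] (-3,3)--(-0.63,3.407);
\fill (0,0) circle (1.4pt) (-1,1) circle (1.4pt) (-2,2) circle (1.4pt) (-3,3) circle (1.4pt) (-0.586,3.414) circle (1.4pt);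
\node[below] at (0,0) {$\lambda_0=0$};
\node[left] at (-1.05,0.95) {$\lambda_1$};
\node[left] at (-2.05,1.95) {$\lambda_2$};
\node[left] at (-3.05,3) {$\lambda_3$};
\node[above] at (-0.586,3.45) {$\lambda_4$};
\node[left] at (-0.5,0.42) {$\alpha_1$};
\node[left] at (-1.5,1.42) {$\alpha_y$};
\node[left] at (-2.5,2.42) {$\alpha_1$};
\node[above] at (-1.9,3.2) {$\beta_y$};
\node[above] at (-0.45,0.98) {$H_1$};
\node[above] at (-0.9,1.98) {$H_2$};
\node[below] at (-1.2,3.02) {$H_3$};
\node[right] at (0,1.6) {$K$};
\end{tikzpicture}
\caption{Development in the plane of the L-cut $K$ (thick) that starts along $U_1$ with displacement $\lambda_4=3\lambda_a+\lambda_b$, for $\lambda_a=(-1,1)$, $\lambda_b=(1+\sqrt2,\sqrt2-1)$. The word is $aaab$. The detours $H_1,H_2,H_3$ (dashed) cut $K$ into four pieces, and these are pushed to the edges $\alpha_1,\alpha_y,\alpha_1,\beta_y$. Hence $e(K)=\alpha+y\alpha+\alpha+y\beta=(7,2)$.}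
\label{fig:reading}
\end{figure}

\begin{proof}
Develop $K$ in the plane as $(0,0)\to(0,Y)\to(X,Y)$; see Figure~\ref{fig:reading}.

(i) Since $\lambda\in S$ and $Y>0$, we have $\lambda=\lambda_m$ with $m\ge1$. For $0\le j\le m$ let $m_j$ be the point of the vertical leg of $K$ at height $Y(\lambda_j)$. For $j\ge1$ we have $X(\lambda_j)<0$ by genericity; let $H_j$ be the horizontal segment of $M$ going left from $m_j$ by $|X(\lambda_j)|$. By Lemma~\ref{lem:generic}, the path that follows $K$ up to $m_j$ and then $H_j$ is the L-cut with initial prong $U_1$ and displacement $\lambda_j$. So $H_j$ is well defined and meets $\Sigma$ only at its end, a vertex $v_j$. Let $H_0$ be trivial and $v_0=m_0$ the start of $K$. Since $X<0$, $H_m$ is the horizontal leg of $K$. Inserting the detours $H_jH_j^{-1}$ at $m_j$ for $1\le j<m$, we see that $K$ is homologous to $K_1+\dots+K_m$, where $K_j$ goes from $v_{j-1}$ along $H_{j-1}^{-1}$ to $m_{j-1}$, up to $m_j$, and along $H_j$ to $v_j$. For $j\ge2$, the piece $K_j$ leaves $v_{j-1}$ along the right-prong on which $K_{j-1}$ arrives. We claim: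
\begin{itemize}
\item $w_1=a$, and $K_1$, which leaves along $U_1$, is homotopic rel endpoints to $\alpha_1$ and arrives along $R_y$;
\item if $j\ge2$, $w_j=a$ and $K_j$ leaves along $R_g$, then $K_j$ is homotopic rel endpoints to $\alpha_g$ and arrives along $R_{gy}$;
\item if $j\ge2$, $w_j=b$ and $K_j$ leaves along $R_g$, then $K_j$ is homotopic rel endpoints to $\beta_g$ and arrives along $R_{g\bar x}$.
\end{itemize}
Given the claim, induction shows that each $K_j$ is homotopic to $\epsilon_j$ and arrives along $R_{g_{j+1}}$, where $g_{j+1}=g_j\rho(w_j)$. Since $e(\epsilon_j)=g_jD(w_j)$, summation gives $e(K)=D(w_1\cdots w_m)$.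

\emph{Letter $a$.} Put $v_{j-1}$ at the origin and let $d=-X(\lambda_{j-1})\in[0,\ell_a)$, where $d=0$ exactly if $j=1$. Then $K_j$ develops to $(0,0)\to(d,0)\to(d,h_a)\to(-\ell_b,h_a)=\lambda_a$. Let $Q$ be the convex polygon with these vertices, a trapezoid or, for $d=0$, a triangle. It lies in the region of Lemma~\ref{lem:signs}(a), so $Q\cap\Lambda=\{0,\lambda_a\}$. By Lemma~\ref{lem:lifting}, $K_j$ is homotopic to the lift of the edge from $0$ to $\lambda_a$. This lift leaves $v_{j-1}$ in the direction reached from $R_g$ (from $U_1$ if $j=1$) by turning ccw through the corner of $Q$, less than $\pi$, to direction $\lambda_a$. By (R1) it is $\alpha_g$ (respectively $\alpha_1$). At $\lambda_a$ the corner of $Q$ runs ccw from $-\lambda_a$ to the right direction, so by (R2) the arrival prong is $R_{gy}$ (respectively $R_y$). Since $-X(\lambda_0)=0<\ell_a$, indeed $w_1=a$.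

\emph{Letter $b$.} Now $j\ge2$ and $\ell_a\le d=-X(\lambda_{j-1})<\ell_a+\ell_b$. In fact $d>\ell_a$, since otherwise $X(\lambda_j)=0$ with $\lambda_j\ne0$. Here $K_j$ develops to $(0,0)\to(d,0)\to(d,h_b)\to(\ell_a,h_b)=\lambda_b$. The trapezoid $Q$ with these vertices lies in the region of Lemma~\ref{lem:signs}(b), so $Q\cap\Lambda=\{0,\lambda_b\}$. By Lemma~\ref{lem:lifting}, $K_j$ is homotopic to a straight path that leaves in the first direction $\lambda_b$ met when turning ccw from $R_g$. By (R1) it is $\beta_g$. At $\lambda_b$ the corner of $Q$ runs ccw from $-\lambda_b$ through the down direction to the right direction, so by (R3) the arrival prong is $R_{g\bar x}$. This proves the claim.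

(ii) The vector $\lambda-\lambda_b$ has $X$-coordinate $X-\ell_a\in(-\ell_a,0)$ and positive $Y$-coordinate, so $\lambda-\lambda_b=\lambda_m$ with $m\ge1$. For $j\le m$ we have $Y(\lambda_j)\le Y-h_b<Y$, so $m_j$, $H_j$, $K_j$ can be defined as in (i), and the claim holds for $K_1,\dots,K_m$. Now $K$ is homologous to $K_1+\dots+K_m+K_*$, where $K_*$ goes from $v_m$ along $H_m^{-1}$ to $m_m$ and then along the rest of $K$. Put $w=w_1\cdots w_m$ and $g=\rho(w)$. By the claim, $K_1+\dots+K_m$ contributes $D(w)$ to $e(K)$, and $K_*$ leaves $v_m$ along $R_g$. It develops to $(0,0)\to(d,0)\to(d,h_b)\to(\ell_a,h_b)=\lambda_b$ with $d=\ell_a-X\in(0,\ell_a)$. It lies in the rectangle $[0,\ell_a]\times[0,h_b]$, whose only lattice points are the corners $0$ and $\lambda_b$ by Lemma~\ref{lem:signs}(b). By Lemma~\ref{lem:lifting}, $K_*$ is homotopic to the lift of the diagonal, which leaves in the first direction $\lambda_b$ met when turning ccw from $R_g$. By (R1) this is $\beta_g$. Hence $e(K)=D(w)+\rho(w)\beta$.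
\end{proof}

\begin{remark}\label{rem:bad}
Up to this point nothing prevents parallel pairs. Suppose $\ell_a<\ell_b<\frac43\ell_a$ and that $\ell_a/\ell_b$ and $h_a/h_b$ are irrational, so that $\Lambda$ is generic. Put $\delta=\ell_b-\ell_a<\ell_a/3$. Rule \eqref{eq:rule} goes from $\theta=i\delta$ to $\theta=(i+1)\delta$ writing $ab$, for $i=0,1,2,3$, because $i\delta<\ell_a\le i\delta+\ell_b$. So $W$ begins with $(ab)^4$, and $\lambda_8=4(\lambda_a+\lambda_b)$. Let $K$ be the L-cut with initial prong $U_1$ and displacement $\lambda_8$. As $\rho(ab)=y\bar x=\kappa$, Lemma~\ref{lem:reading}(i) gives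
\[
[K]=\sum_{i=0}^3\big([\alpha_{\kappa^i}]+[\beta_{\kappa^iy}]\big).
\]
Since $z=\kappa^2$, the right-hand side is invariant under $T_z$. Hence $[T_zK]=[K]$ in $H_1(M,\Sigma;\mathbb Z)$. As $H_1(M;\mathbb Z)\to H_1(M,\Sigma;\mathbb Z)$ is injective, $(K,T_zK)$ is a parallel pair. The restriction on $\lambda_a,\lambda_b$ in Theorem~\ref{thm:main} therefore has to do real work.
\end{remark}

\section{Even chains}\label{sec:chains}

From now on $(\lambda_a^n,\lambda_b^n)_{n\in\mathbb Z}$ is an even chain in $\Lambda$ and $M=M(\lambda_a^0,\lambda_b^0)$. A superscript $n$ denotes quantities at level $n$.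

\subsection{One surface, many tilings}

A single step with $1$ in place of $2$ in (I) or (II) would change the gluing pattern of the surface. Two equal steps restore it, because $x$ and $y$ are involutions. This is why the chains are even.

\begin{lemma}\label{lem:retile}
For every $n$ we have $M=M(\lambda_a^n,\lambda_b^n)$, with the same automorphisms $T_h$ and the same set $\Sigma$.
\end{lemma}

\begin{proof}
Let $\lambda_a,\lambda_b$ be linearly independent, and allow arbitrary gluing data: for $(y',x')\in G^2$, glue side $s=1$ of $P_g$ to side $s=0$ of $P_{gy'}$ and side $t=1$ of $P_g$ to side $t=0$ of $P_{gx'}$. Cut each $P_g$ along the diagonal from $0$ to $\lambda_a+\lambda_b$ into the triangles $\Delta_g=\{s\ge t\}$ and $\Delta'_g=\{t\ge s\}$. Glue $\Delta_g$ and $\Delta'_{gy'}$ along side $s=1$ of $\Delta_g$. The result $P'_g$ is a parallelogram with corners $0,\ \lambda_a,\ 2\lambda_a+\lambda_b,\ \lambda_a+\lambda_b$, that is, with sides $\lambda_a$ and $\lambda_a+\lambda_b$.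
\begin{itemize}
\item Its side opposite to the side $t=0$ of $\Delta_g$ is side $t=1$ of $\Delta'_{gy'}$, beyond which lies $\Delta_{gy'x'}\subset P'_{gy'x'}$.
\item Its side opposite to the diagonal of $\Delta_g$ is the diagonal of $\Delta'_{gy'}$, beyond which lies $\Delta_{gy'}\subset P'_{gy'}$.
\end{itemize}
So the tiles $P'_g$ have sides $(\lambda_a,\lambda_a+\lambda_b)$ and gluing data $(y',y'x')$. Repeating, we get sides $(\lambda_a,\lambda_b+2\lambda_a)$ and data $(y',y'^2x')$. For $(y',x')=(y,x)$ this is $(y,x)$ again, so $M(\lambda_a,\lambda_b)=M(\lambda_a,\lambda_b+2\lambda_a)$. Exchanging the roles of $(\lambda_a,y)$ and $(\lambda_b,x)$ and using $x^2=1$, we get $M(\lambda_a,\lambda_b)=M(\lambda_a+2\lambda_b,\lambda_b)$. Right multiplications commute with left multiplications, so $T_hP'_g=P'_{hg}$, and the action is the same. The corners of the new tiles are corners of the old ones and conversely, so $\Sigma$ is the same. Apply this to the steps of the chain in both directions.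
\end{proof}

\begin{lemma}\label{lem:facts}
\textup{(a)} $\Lambda$ is generic. \textup{(b)} Both types of steps occur infinitely often as $n\to+\infty$ and as $n\to-\infty$. As $n\to-\infty$, $\ell_a^n,\ell_b^n\to\infty$ and $h_a^n,h_b^n\to0$.
\end{lemma}

\begin{proof}
(a) Let $0\ne\lambda\in\Lambda$, and write $\lambda=c_a^k\lambda_a^k+c_b^k\lambda_b^k$ for each $k\in\mathbb Z$. A step I gives $(c_a^{k+1},c_b^{k+1})=(c_a^k-2c_b^k,c_b^k)$, and a step II gives $(c_a^k,c_b^k-2c_a^k)$.

Suppose $X(\lambda)=-c_a^k\ell_b^k+c_b^k\ell_a^k=0$. Then $c_a^k,c_b^k$ are nonzero and of the same sign for every $k$. Since $Y(\lambda)=c_a^kh_a^k+c_b^kh_b^k$, this sign does not depend on $k$; replacing $\lambda$ by $-\lambda$ if necessary, let it be positive. Then $c_a^k+c_b^k$ is a strictly decreasing sequence of positive integers as $k\to+\infty$, which is impossible.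

Suppose $Y(\lambda)=0$. Then $c_a^k,c_b^k$ are nonzero and of opposite signs for every $k$. If step $k-1\to k$ is I, then $(c_a^{k-1},c_b^{k-1})=(c_a^k+2c_b^k,c_b^k)$. Since $c_b$ is unchanged and the signs are opposite at both levels, $c_a$ keeps its sign, so $|c_a^{k-1}|=|c_a^k|-2|c_b^k|$. If it is II, then in the same way $|c_b^{k-1}|=|c_b^k|-2|c_a^k|$ and $c_a$ is unchanged. So $|c_a^k|+|c_b^k|$ strictly decreases as $k\to-\infty$, which is impossible.

(b) If all steps from some level on were I, then by \eqref{eq:steps} $\ell_a$ would decrease by the constant $2\ell_b>0$ forever. If all were II, $\ell_b$ would decrease by the constant $2\ell_a$. If all steps before some level were I, then, going backwards, $h_b$ would decrease by the constant $2h_a$ forever; if all were II, $h_a$ would decrease by the constant $2h_b$. All these are impossible. Going backwards, a step I replaces $\ell_a$ by $\ell_a+2\ell_b$, and a step II replaces $\ell_b$ by $\ell_b+2\ell_a$. So going backwards the lengths never decrease, and since both types occur infinitely often, both lengths tend to $\infty$. Since $\ell_ah_a+\ell_bh_b$ is the covolume of $\Lambda$, the heights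 tend to $0$.
\end{proof}

Consequently, everything in Sections~\ref{sec:geometry} and~\ref{sec:coding} applies to $M$ at every level. The homology $H_1(M,\Sigma;\mathbb Z)$ and the automorphisms $T_h$ do not depend on the level, but the homomorphism $e$ does: for each $n$ it is built from the tiling of level $n$, always with the same vectors $\alpha,\beta$.

\subsection{The words of different levels}

Let $W^{(n)}$ be the infinite word of level $n$.

\begin{lemma}\label{lem:subst}
$W^{(n)}=\tau(W^{(n+1)})$, where
\[
\tau:\ a\mapsto a,\ b\mapsto aab\quad\text{if step }n\to n+1\text{ is I},\qquad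
\tau:\ a\mapsto abb,\ b\mapsto b\quad\text{if it is II}.
\]
All the words $W^{(n)}$ begin with $a$.
\end{lemma}

\begin{proof}
The last statement holds because $-X(\lambda_0)=0<\ell_a$. Write unprimed quantities for level $n$ and primed ones for level $n+1$. Since $\ell_a'+\ell_b'<\ell_a+\ell_b$, the strip of level $n+1$ is contained in that of level $n$. By Lemma~\ref{lem:rule} both words are produced by rule \eqref{eq:rule} at their levels, starting from the same point $0$. By induction it is enough to show: \emph{if the level-$(n+1)$ rule, applied at a point of its strip, writes the letter $c$ and leads to $\mu$, then the level-$n$ rule, started at the same point, writes $\tau(c)$ and is then at $\mu$.} Let $\theta=-X$ at the starting point.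

\emph{Step I.} Here $\ell_a'=\ell_a-2\ell_b$, $\ell_b'=\ell_b$, and $\theta\in[0,\ell_a-\ell_b)$. If $\theta<\ell_a'$, level $n+1$ writes $a$ and adds $\lambda_a'=\lambda_a$; since $\theta<\ell_a$, so does level $n$. If $\theta\ge\ell_a'$, level $n+1$ writes $b$ and adds $\lambda_b'=2\lambda_a+\lambda_b$. At level $n$, $\theta<\ell_a$ gives $a$; then $\theta+\ell_b<\ell_a$ gives $a$; then $\theta+2\ell_b\ge\ell_a$ gives $b$. The word is $aab$ and the total is $2\lambda_a+\lambda_b=\lambda_b'$.

\emph{Step II.} Here $\ell_b'=\ell_b-2\ell_a>0$, $\ell_a'=\ell_a$, and $\theta\in[0,\ell_b-\ell_a)$. If $\theta<\ell_a$, level $n+1$ writes $a$ and adds $\lambda_a'=\lambda_a+2\lambda_b$. At level $n$, $\theta<\ell_a$ gives $a$; then $\theta+\ell_b\ge\ell_a$ gives $b$; then $\theta+\ell_b-\ell_a\ge\ell_b-\ell_a>\ell_a$ gives $b$. The word is $abb$ and the total is $\lambda_a+2\lambda_b=\lambda_a'$. If $\theta\ge\ell_a$, both levels write $b$ and add $\lambda_b'=\lambda_b$.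
\end{proof}

Fix $n$, put $a_0=a$, $b_0=b$, and for $k\ge0$ let
\begin{equation}\label{eq:blocks}
(a_{k+1},b_{k+1})=\begin{cases}(a_k,\ a_ka_kb_k)&\text{if step }n+k\to n+k+1\text{ is I},\\ (a_kb_kb_k,\ b_k)&\text{if it is II}.\end{cases}
\end{equation}
If $\tau_i$ is the substitution of step $n+i\to n+i+1$, then $a_k=\tau_0\cdots\tau_{k-1}(a)$ and $b_k=\tau_0\cdots\tau_{k-1}(b)$. By Lemma~\ref{lem:subst}, $W^{(n)}=\tau_0\cdots\tau_{k-1}(W^{(n+k)})$ begins with $a_k$ for every $k$. By Lemma~\ref{lem:facts}(b), steps II occur infinitely often as $n\to+\infty$, so the lengths of the $a_k$ tend to infinity. Hence every prefix of $W^{(n)}$ is a prefix of some $a_k$.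

\section{The walk stays in the quadrant}\label{sec:walk}

We keep $n$ fixed and follow the walk $D$ along the prefixes of the blocks $a_k$ and $b_k$ of \eqref{eq:blocks}. Recall $\rho(a)=y$, $\rho(b)=\bar x$, and $y\bar x=\kappa$, the rotation $(u,v)\mapsto(-v,u)$. The pattern is already visible for the first blocks of Example~\ref{ex:explicit} with $n=0$, where $a_1=a$, $b_1=aab$ and $a_2=a\cdot aab\cdot aab$. The walk of $a_2$ is shown in Figure~\ref{fig:walk}. The first block $a$ runs diagonally across a square. The second block $aab$ is reflected by $y$ and starts at the \emph{top} of its box, so it is folded down into the quadrant. The third is rotated by $\kappa$ and starts at the \emph{right} edge of its box, so it is folded to the left. The endpoint $(7,7)$ is again on the diagonal, and the accumulated group element is again $y$. The next lemma says that this continues forever.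

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]
\draw[->] (-0.4,0)--(8.4,0);
\draw[->] (0,-0.4)--(0,8);
\draw[gray,dashed] (0,0) rectangle (2,2);
\draw[gray,dashed] (2,0) rectangle (7,2);
\draw[gray,dashed] (5,2) rectangle (7,7);
\draw[thick,->] (0,0)--(1.95,1.95);
\draw[thick,->] (2,2)--(3.95,0.05);
\draw[thick,->] (4,0)--(5.95,1.95);
\draw[thick,->] (6,2)--(6.93,2);
\draw[thick,->] (7,2)--(5.05,3.95);
\draw[thick,->] (5,4)--(6.95,5.95);
\draw[thick,->] (7,6)--(7,6.93);
\fill (0,0) circle (2.5pt) (2,2) circle (2.5pt) (4,0) circle (2.5pt) (6,2) circle (2.5pt) (7,2) circle (2.5pt) (5,4) circle (2.5pt) (7,6) circle (2.5pt) (7,7) circle (2.5pt);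
\node[above] at (2,2) {\small$(2,2)$};
\node[below] at (4,0) {\small$(4,0)$};
\node[right] at (7,2) {\small$(7,2)$};
\node[left] at (5,4) {\small$(5,4)$};
\node[right] at (7,6) {\small$(7,6)$};
\node[above] at (7,7) {\small$(7,7)$};
\node[above] at (5.7,2) {\small$(6,2)$};
\end{tikzpicture}
\caption{The points $D(w)$ for the prefixes $w$ of $a\cdot aab\cdot aab$. The dashed boxes $[0,2]^2$, $[2,7]\times[0,2]$ and $[5,7]\times[2,7]$ contain the walks of the three blocks. After the first step the first coordinate never drops below $2$.}
\label{fig:walk}
\end{figure}

\begin{lemma}\label{lem:boxes}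
For all $k\ge0$ we have $\rho(a_k)=y$, $\rho(b_k)=\bar x$, $D(a_k)=(p_k,p_k)$ and $D(b_k)=(q_k,0)$, where $p_0=2$, $q_0=1$, and $(p_{k+1},q_{k+1})$ is $(p_k,2p_k+q_k)$ if step $n+k\to n+k+1$ is I and $(p_k+q_k,q_k)$ if it is II. Moreover:
\begin{enumerate}
\item[\textup{(1)}] prefixes $w$ of $a_k$ satisfy $D(w)\in[0,p_k]^2$, and prefixes $w$ of $b_k$ satisfy $D(w)\in[0,q_k]\times[0,p_k]$ \textup{(}empty and full words included\textup{)};
\item[\textup{(2)}] if step $n\to n+1$ is of type I, then every nonempty prefix $w$ of $a_k$ has first coordinate $D(w)_1\ge2$.
\end{enumerate}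
\end{lemma}

\begin{proof}
For $k=0$ the statements before (2) hold by definition. Write $p=p_k$, $q=q_k$ and assume them for $k$.

\emph{Step I.} The word $a_{k+1}=a_k$ is unchanged, and so is $p$. For $b_{k+1}=a_ka_kb_k$ we have $\rho(a_ka_kb_k)=yy\bar x=\bar x$ and
\[
D(a_ka_kb_k)=(p,p)+y(p,p)+(q,0)=(p,p)+(p,-p)+(q,0)=(2p+q,0).
\]
According to the block in which they end, the prefixes have $D$ in
\[
[0,p]^2\ \cup\ \big((p,p)+y[0,p]^2\big)\ \cup\ \big((2p,0)+[0,q]\times[0,p]\big).
\]
The second box is $[p,2p]\times[0,p]$ and the third is $[2p,2p+q]\times[0,p]$, so the union lies in $[0,2p+q]\times[0,p]$.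

\emph{Step II.} The word $b_{k+1}=b_k$ is unchanged, and its box $[0,q]\times[0,p]$ lies in $[0,q]\times[0,p+q]$. For $a_{k+1}=a_kb_kb_k$ we have $\rho(a_kb_kb_k)=y\bar x^2=y$, $D(a_kb_k)=(p,p)+y(q,0)=(p+q,p)$ and
\[
D(a_kb_kb_k)=(p+q,p)+\kappa(q,0)=(p+q,p)+(0,q)=(p+q,p+q).
\]
The prefixes have $D$ in
\begin{equation}\label{eq:boxesII}
[0,p]^2\ \cup\ \big((p,p)+y([0,q]\times[0,p])\big)\ \cup\ \big((p+q,p)+\kappa([0,q]\times[0,p])\big).
\end{equation}
The second box is $[p,p+q]\times[0,p]$. Since $\kappa([0,q]\times[0,p])=[-p,0]\times[0,q]$, the third box is $[q,p+q]\times[p,p+q]$. So the union lies in $[0,p+q]^2$. This proves (1) and the formulas.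

(2) If the first step is I, then $a_1=a_0=a$ and $q_k\ge q_1=5$ for all $k\ge1$; also $p_k\ge2$ always. The only nonempty prefix of $a_0=a_1$ is $a$, with $D(a)_1=2$. For $k\ge1$, a step I does not change $a_k$. In a step II, a prefix of $a_kb_kb_k$ that is not a prefix of $a_k$ lies in the second or third box of \eqref{eq:boxesII}, so its first coordinate is at least $\min(p_k,q_k)\ge2$. Induction on $k$ proves (2).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The genus and the singular points were determined in Section~\ref{sec:geometry}. Suppose $M$ has a parallel pair. By Lemma~\ref{lem:facts}(a), $\Lambda$ is generic, so Proposition~\ref{prop:reduction} gives an L-cut $K$ with displacement $(X,Y)$, $X\ne0$, $Y>0$, and $[T_zK]=[K]$. By Lemma~\ref{lem:facts}(b), going back far enough in the chain we can choose a level $n$ such that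
\[
\text{step }n\to n+1\text{ is of type I},\qquad |X|<\ell_a^n,\qquad h_b^n<Y .
\]
The first condition is for Lemma~\ref{lem:boxes}(2), the other two are for Lemma~\ref{lem:reading}. By Lemma~\ref{lem:retile} we may use the tiling of level $n$, its edges, prongs and homomorphism $e$. Then $e(K)=0$ by \eqref{eq:equiv} with $h=z$. The initial prong of $K$ is some $U_g$. Replacing $K$ by $T_{g^{-1}}K$, which changes $e(K)$ by an invertible matrix and leaves $(X,Y)$ alone, we may assume that $K$ starts along $U_1$; still $e(K)=0$.

If $X<0$, Lemma~\ref{lem:reading}(i) gives $e(K)=D(w)$ for a nonempty prefix $w$ of $W^{(n)}$, which is a prefix of some $a_k$. By Lemma~\ref{lem:boxes}(2), $e(K)_1\ge2$, a contradiction.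

If $X>0$, Lemma~\ref{lem:reading}(ii) gives $e(K)=D(w)+\rho(w)\beta$ for a nonempty prefix $w$ of $W^{(n)}$, again a prefix of some $a_k$. Since $\rho(w)\in G$ is orthogonal, $|\rho(w)\beta|=1$. By Lemma~\ref{lem:boxes}(2), $e(K)_1\ge2-1=1$, a contradiction.

So $M$ has no parallel pair. By Example~\ref{ex:explicit}, even chains exist, and the L-cut Conjecture is false.
\end{proof}

\begin{remark}
The argument does not depend on how one treats L-cuts that pass through singular points: by Lemma~\ref{lem:generic}, no L-cut on $M$ does so, except at its ends. Since $e$ takes values in $\mathbb R^2$, the argument also excludes parallelism with rational coefficients.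
\end{remark}

\section{More counterexamples}

\begin{proof}[Proof of Theorem~\ref{thm:more}\textup{(a)}]
The idea is that the step sequence of an even chain can be prescribed almost arbitrarily, while a surface remembers it up to countably many choices. Let $\omega\in\{\mathrm I,\mathrm{II}\}^{\mathbb Z}$ contain both symbols infinitely often in each direction. We first show that \emph{there is an even chain with step sequence $\omega$}.

\emph{Lengths.} Let $\mathcal Q=[0,\infty)^2$. By \eqref{eq:steps} the steps act linearly on $\ell^n=(\ell_a^n,\ell_b^n)$, and $\ell^n=B_n\ell^{n+1}$ with nonnegative invertible matrices $B_n$. The vectors $\ell^0$ for which $\ell^0,\dots,\ell^N$ all lie in $\mathcal Q$ form the cone $B_0\cdots B_{N-1}\mathcal Q$. These cones are nested, and their nonzero rays form nonempty compact sets of directions. So there is a nonzero $\ell^0$ in all of them, and then $\ell^n\in\mathcal Q$ for all $n\ge0$. For $n\le0$ also $\ell^n\in\mathcal Q$, because the $B_n$ are nonnegative, and $\ell^n\ne0$ for all $n$ by invertibility. If $\ell_a^n=0$, then $\ell_b^n>0$. From then on steps II leave the pair unchanged, and the next step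 I would give $\ell_a=-2\ell_b<0$, a contradiction. If $\ell_b^n=0$, then $\ell_a^n>0$, steps I leave the pair unchanged, and the next step II would give $\ell_b=-2\ell_a<0$. So all $\ell_a^n,\ell_b^n$ are positive.

\emph{Heights.} The steps act on $(h_a,h_b)$ by nonnegative invertible matrices, and the inverse steps are $h_b\mapsto h_b-2h_a$ (I) and $h_a\mapsto h_a-2h_b$ (II). The argument above with time reversed gives nonzero vectors $(h_a^n,h_b^n)\in\mathcal Q$ for all $n$ related by the steps. If $h_a^n=0$, then $h_b^n>0$. Going backwards, steps I leave the pair unchanged and the first step II gives $h_a=-2h_b<0$, a contradiction. If $h_b^n=0$, then $h_a^n>0$. Going backwards, steps II leave the pair unchanged and the first step I gives $h_b=-2h_a<0$. So all heights are positive.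

Put $\lambda_a^n=(-\ell_b^n,h_a^n)$ and $\lambda_b^n=(\ell_a^n,h_b^n)$. They are independent since $\ell_ah_a+\ell_bh_b>0$, and they satisfy the step relations, which are unimodular. So all are positive bases of one lattice, and they form an even chain with step sequence $\omega$.

\emph{Counting.} Conversely, the level-$0$ basis of an even chain determines its step sequence. A step I from level $n$ requires $\ell_a^n>2\ell_b^n$, and a step II requires $\ell_b^n>2\ell_a^n$. A step I arriving at level $n$ requires $h_b^n>2h_a^n$, and a step II requires $h_a^n>2h_b^n$. In each of the two pairs the conditions exclude each other, so the whole chain is determined in both directions. As a lattice has only countably many bases, the even chains in a given lattice have at most countably many step sequences.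

The surface $M$ determines $\Lambda$, because $\Lambda$ is the group of displacements of $H_1(M,\Sigma;\mathbb Z)$: these lie in $\Lambda$, and $\alpha_g,\beta_g$ have displacements $\lambda_a,\lambda_b$. Now suppose that the surfaces $M,M'$ of chains with step sequences $\omega,\omega'$ and lattices $\Lambda,\Lambda'$ are equivalent through a positive diagonal matrix $A$. Then $A\Lambda=\Lambda'$. Since $A$ preserves signs of coordinates, it maps the chain of $M$ to an even chain of $\Lambda'$ with step sequence $\omega$. Fixing $M'$, we see that only countably many $\omega$ occur in each equivalence class. There are uncountably many $\omega$, so there are uncountably many classes.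
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}\textup{(b)}]
Let $M$ be as in Theorem~\ref{thm:main}, let $m\ge1$, and let $\varpi:\tilde M\to M$ be a connected unbranched covering of degree $m$, for instance the one belonging to a surjection $H_1(M;\mathbb Z)\cong\mathbb Z^6\to\mathbb Z/m$. Give $\tilde M$ the pulled-back structure. Its Euler characteristic is $-4m$, so its genus is $2m+1$, and $\tilde M_{\mathrm{sing}}=\varpi^{-1}(\Sigma)$ with all cone angles $4\pi$. Suppose $(\tilde K,\tilde K')$ were parallel in $\tilde M$. Then $\varpi\tilde K$ and $\varpi\tilde K'$ are L-cuts in $M$ with common start and common end, and $\varpi$ carries the null-homologous loop $\tilde K'\tilde K^{-1}$ to a null-homologous loop. They are distinct by uniqueness of path lifting, because $\tilde K\ne\tilde K'$ start at the same point. So they would be parallel in $M$, contradicting Theorem~\ref{thm:main}.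
\end{proof}

\section{Almost every surface has a parallel pair}\label{sec:generic}

Let $\mathcal C$ be a connected component of a stratum of translation surfaces of genus $g>1$, with all cone angles $2k\pi$, $k\ge2$. Recall that if $\zeta_1,\dots,\zeta_d$ are the displacements of a basis of $H_1(M,\Sigma;\mathbb Z)$, where $d=2g+|\Sigma|-1$, then $(\zeta_1,\dots,\zeta_d)\in(\mathbb R^2)^d$ are local (period) coordinates on $\mathcal C$. We use two published theorems.
\begin{itemize}
\item[(Z)] $\mathcal C$ contains a surface $M_0$ that is the closure of a single horizontal cylinder \cite{zorich}.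
\item[(MV)] The Masur--Veech measure on the unit-area locus of $\mathcal C$ is finite and positive on nonempty open sets, and the action of $\operatorname{diag}(e^t,e^{-t})$ on this locus is ergodic (\cite{masur}, \cite{veech82}; for all components of all strata see also \cite{veech86}).
\end{itemize}
The plan is simple. On a one-cylinder surface, tilted slightly, one can go once around the cylinder by an L-cut starting from any vertex on its lower boundary. A singular point of cone angle $2k\pi$ appears there $k\ge2$ times, and the resulting closed L-cuts are all homologous to the core curve. This gives an open set of surfaces with parallel pairs, and ergodicity spreads it over almost all of $\mathcal C$.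

\begin{proof}[Proof of Theorem~\ref{thm:generic}]
\emph{An open set.} Cut the cylinder of $M_0$ along a segment from a vertex of its lower boundary to a vertex of its upper boundary, with displacement $\zeta_1^0=(c^0,h^0)$, $h^0>0$. Then $M_0$ is a parallelogram with left and right sides $\zeta_1^0$. Its upper side is subdivided, from left to right, into horizontal vectors $\zeta_2^0,\dots,\zeta_d^0$ pointing right, and its lower side into $\zeta^0_{\sigma(2)},\dots,\zeta^0_{\sigma(d)}$ for a permutation $\sigma$; edges with equal labels are glued. There are $|\Sigma|$ vertices, $d$ edges and one face, so indeed $d=2g+|\Sigma|-1$. The boundary of the face is zero as a cellular chain, so the edges form a basis of $H_1(M_0,\Sigma;\mathbb Z)$, and $\zeta=(\zeta_1,\dots,\zeta_d)$ are local coordinates of $\mathcal C$ near $M_0$.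

Let $\mathcal U$ be the set of all $\zeta$ sufficiently close to $\zeta^0$ with $\zeta_j\in(0,\infty)^2$ for all $j\ge2$. It is open and nonempty. The corresponding surfaces are in $\mathcal C$ and are glued from the polygon with left and right sides $\zeta_1=(c,h)$, lower chain $\zeta_{\sigma(2)},\dots,\zeta_{\sigma(d)}$ starting at $0$ and upper chain $\zeta_2,\dots,\zeta_d$ starting at $\zeta_1$. This is a small perturbation of a nondegenerate parallelogram with marked points on its lower and upper sides, so it is a simple polygon. Put $\eta=\sum_{j\ge2}\zeta_j=(X,Y)$, so $X,Y>0$. Extend both chains $\eta$-periodically. They become graphs of strictly increasing functions $f$ (lower) and $F$ (upper). On each period, $f$ and the linear function $L(\xi)=\frac YX\xi$ run between the same two values, which differ by $Y$, so $|f-L|\le Y$. In the same way $|F(\xi)-h-L(\xi-c)|\le Y$. Hence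
\[
F-f\ \ge\ h-\tfrac YXc-2Y .
\]
At $\zeta^0$ we have $Y=0$, $X>0$ and $h=h^0>0$. So for $\zeta$ close to $\zeta^0$ we have $F-f>Y$ everywhere. The graphs bound a strip $\Omega=\{(\xi,\upsilon):f(\xi)\le\upsilon\le F(\xi)\}$, which is tiled by the translates of the polygon by multiples of $\eta$. So the annulus $\Omega/\langle\eta\rangle$ maps to the surface $M$, injectively on its interior.

For a vertex $V=(\xi_0,f(\xi_0))$ of the lower chain let $\hat K_V$ be the path $V\to V+(0,Y)\to V+\eta$. Over $[\xi_0,\xi_0+X]$ the strictly increasing function $f$ runs from $f(\xi_0)$ to $f(\xi_0)+Y$. So $\hat K_V$ lies above the graph of $f$ and meets it only at $V$ and $V+\eta$. Its height over $\xi\in[\xi_0,\xi_0+X]$ is at most $f(\xi_0)+Y\le f(\xi)+Y<F(\xi)$. Hence $\hat K_V\subset\Omega$, with the interior of the path in the interior of $\Omega$. It projects to an L-cut $K_V$ on $M$ that begins and ends at the singular point given by $V$. Since $\Omega$ is simply connected and $\hat K_V$ joins $V$ to $V+\eta$, the loop $K_V$ is freely homotopic, through the annulus, to the core curve.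

In $M_0$, a singular point $P$ of cone angle $2k\pi$ has $k$ upper half-discs. Each lies in the only cylinder, along its lower boundary, so $P$ corresponds to $k\ge2$ distinct lower vertices modulo the period. Which vertices are identified depends only on the gluing pattern, so this holds on $\mathcal U$. Let $V\ne V'$ modulo $\eta$ be two lower vertices that give $P$. Then $K_V$ and $K_{V'}$ are L-cuts from $P$ to $P$, both homologous to the core curve. They are distinct: since the lower chain is a graph, the first coordinates of $V$ and $V'$ differ modulo $X$, so their open vertical legs are different segments in the interior of the annulus, where the map to $M$ is injective. So $(K_V,K_{V'})$ is a parallel pair, and every surface in $\mathcal U$ has one.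

\emph{Propagation.} Positive diagonal matrices map L-cuts to L-cuts and parallel pairs to parallel pairs. They include rescalings and the flow $\operatorname{diag}(e^t,e^{-t})$. The union of all images of $\mathcal U$ under positive diagonal matrices is open, invariant under rescaling, and consists of surfaces with parallel pairs. Its trace on the unit-area locus of $\mathcal C$ is nonempty, open and invariant under the flow, so by (MV) it has full measure. It is dense, because nonempty open sets have positive measure. Passing from the unit-area locus back to $\mathcal C$ by rescaling proves the theorem.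
\end{proof}

\begin{thebibliography}{9}

\bibitem{lcut}
\emph{L-cut splitting of translation surfaces and non-embedding of pseudo-Anosovs (in genus two)},
\url{http://www.math.montana.edu/jarek/documents/papers/mSansFootnotesCMsubm.pdf}.

\bibitem{masur}
H. Masur, Ann. of Math. \textbf{115} (1982).

\bibitem{veech82}
W. Veech, Ann. of Math. \textbf{115} (1982).

\bibitem{veech86}
W. Veech, \emph{The Teichm\"uller geodesic flow}, Ann. of Math. \textbf{124} (1986).

\bibitem{zorich}
A. Zorich, \emph{Explicit Jenkins--Strebel representatives of all strata of abelian and quadratic differentials}, J. Mod. Dyn. \textbf{2} (2008).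

\end{thebibliography}

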